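# Isovariant maps of $\mathrm{SO}(3)$ that lower dimension

## 1. The theorem and its vocabulary

Throughout, $G=\mathrm{SO}(3)$ unless another group is named, representations are finite-dimensional, real and orthogonal, and maps are continuous.

**Theorem 1.** For every integer $d\ge 1$ there are $G$-representations $V,W$ with $V^G=W^G=0$, $\dim V-\dim W=d$, and a $G$-isovariant map $V\to W$. In particular $\mathrm{SO}(3)$ is not a Borsuk–Ulam group.

**Theorem 2.** (a) No compact Lie group having $\mathrm{SO}(3)$ as a quotient is a Borsuk–Ulam group. In particular $SU(2)$, $U(2)$, $O(3)$, $SO(4)$, and every compact connected Lie group whose Lie algebra has an ideal $\mathfrak{su}(2)$, are not.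

(b) Let $\kappa$ be the largest constant with $\kappa(\dim V-\dim V^G)\le\dim W-\dim W^G$ whenever a $G$-isovariant map $V\to W$ exists $(G=\mathrm{SO}(3))$. Then $\frac45\le\kappa\le\frac{724}{725}$.

Here is what the words mean.

**Definition.** Let $\Gamma$ be a compact Lie group. A $\Gamma$-map $f:V\to W$ between $\Gamma$-representations (or $\Gamma$-spaces) is *isovariant* if $\Gamma_x=\Gamma_{f(x)}$ for all $x$, where $\Gamma_x$ is the isotropy group.

**Definition.** $\Gamma$ is a *Borsuk–Ulam group* if the existence of a $\Gamma$-isovariant map $V\to W$ between orthogonal $\Gamma$-representations always implies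
$$\dim V-\dim V^\Gamma\le\dim W-\dim W^\Gamma .$$

Equivariance alone gives $\Gamma_x\subseteq\Gamma_{f(x)}$. Isovariance says that no point gains symmetry. For example, let the circle act on $\mathbb C$ with weight $1$, and on targets with the weights shown. The map $z\mapsto z^2$ into weight $2$ is equivariant but not isovariant: for $z\neq0$ the image is fixed by $-1$. The map $z\mapsto(z^2,z^3)$ into weights $2,3$ is isovariant, since $t^2=t^3=1$ forces $t=1$. Four formal facts will be used all the time.

1. A $\Gamma$-isovariant map is $\Gamma'$-isovariant for every closed $\Gamma'\le\Gamma$.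
2. Products and composites of isovariant maps are isovariant, because $\Gamma_{(x,y)}=\Gamma_x\cap\Gamma_y$.
3. If $f$ is isovariant and $h$ is equivariant, then $(f,h)$ is isovariant.
4. An injective equivariant map is isovariant.

Wasserman proved that every solvable compact Lie group is a Borsuk–Ulam group; so every torus is one. According to the source of the question, the article "Estimation of the isovariant Borsuk-Ulam constant of $SO(3)$" (https://kpu-m.repo.nii.ac.jp/record/2655/files/humana55_02.pdf), no other connected compact Lie group is known to be one, and the conjecture under test is that $\mathrm{SO}(3)$ is. Theorem 1 refutes it, with an arbitrarily large margin $d$. In terms of $\kappa$, the conjecture says that $\kappa\ge1$. The exact value of $\kappa$, and the status of compact connected nonabelian groups without an $\mathfrak{su}(2)$ ideal, are not determined in these notes.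

## 2. Two cases by hand: $\mathbb Z/2$, and linear maps

For a representation $V$ of $H$ write $V_H:=(V^H)^\perp$. The Borsuk–Ulam inequality compares $\dim V_H$ with $\dim W_H$.

Take $H=\mathbb Z/2$, let $f:V\to W$ be isovariant, restrict it to $V_H$ and project to $W_H$. A nonzero $x\in V_H$ has trivial isotropy, so $f(x)\notin W^H$, and its projection to $W_H$ is nonzero. Normalizing, we get an odd map $S(V_H)\to S(W_H)$, and the classical Borsuk–Ulam theorem gives $\dim V_H\le\dim W_H$. So $\mathbb Z/2$ is a Borsuk–Ulam group.

The first maps one would try in a counterexample are linear ones.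

**Lemma 3.** Let $H$ act on $V,W$ and let $\lambda:V\to W$ be linear and $H$-equivariant. Then $\lambda$ is $H$-isovariant if and only if it is injective on $V_H$.

*Proof.* Let $\lambda$ be isovariant and $\lambda(v)=0$ with $v\in V_H$. Then $H_v=H_0=H$, so $v\in V^H\cap V_H=0$. Conversely let $\lambda$ be injective on $V_H$, let $v=v_0+v_1\in V^H\oplus V_H$, and suppose $g\in H$ fixes $\lambda(v)$. Since $\lambda(v_0)\in W^H$, we get $\lambda(gv_1-v_1)=0$ with $gv_1-v_1\in V_H$. Hence $gv_1=v_1$ and $gv=v$. $\square$

An isovariant linear map embeds $V_H$ in $W_H$, so linear maps never violate the inequality. But the lemma contains something we shall exploit: *an isovariant linear map may do anything to $V^H$, for instance kill it.*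

## 3. Subgroups and representations of $\mathrm{SO}(3)$

We recall the facts the proof rests on.

**(F1) Subgroups.** Let $T\cong S^1$ be a maximal torus and $O(2)=N_G(T)=T\rtimes\langle s\rangle$; let $\mathbb D_n$ be dihedral of order $2n$. The proper closed subgroups of $G$ up to conjugacy are $C_n$ ($n\ge1$), $\mathbb D_n$ ($n\ge2$), $A_4,S_4,A_5,T,O(2)$. Each is conjugate into $O(2)$, $S_4$ or $A_5$. Normalizers: $N(C_n)=O(2)$ for $n\ge2$, $N(\mathbb D_2)=S_4$, $N(\mathbb D_n)=\mathbb D_{2n}$ for $n\ge3$, $N(A_4)=S_4$; the groups $S_4,A_5,O(2)$ are self-normalizing. Write $WH=N(H)/H$. A *closed* subgroup $H$ of a compact Lie group with $gHg^{-1}\subseteq H$ satisfies $gHg^{-1}=H$, because both have the same dimension and the same number of components. So conjugacy classes of closed subgroups are partially ordered by subconjugation, and $(G/H)^H=WH$.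

**(F2) Equivariant cells.** A compact smooth manifold $M$ with an action of a compact Lie group $\Gamma$, and also a pair $(M,\partial M)$, has a finite $\Gamma$-CW structure (Illman). It is built from cells $\Gamma/H\times D^j$ with $\dim\Gamma/H+j\le\dim M$; interior points of such a cell have isotropy conjugate to $H$. A closed invariant set that is a union of orbit types is then a union of open cells, hence a subcomplex. In particular there are finitely many orbit types. Example: $S^2$ with $T$ rotating it about an axis has two cells $T/T\times D^0$ (the poles) and one cell $T\times D^1$. To extend a $\Gamma$-map into a $\Gamma$-space $Y$ over a cell $\Gamma/H\times D^j$ is the same as to extend a map $S^{j-1}\to Y^H$ over $D^j$. The equivariant homotopy extension property holds.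

**(F3) Injective linear maps.** For $\mathbb F=\mathbb R,\mathbb C,\mathbb H$ and $b\ge a$, the space of injective $\mathbb F$-linear maps $\mathbb F^a\to\mathbb F^b$ is $(b-a-1)$-connected.

**(F4) Representations.** $L_k$ is the irreducible real $G$-representation of dimension $2k+1$, with $T$-weights $-k,\dots,k$ and character
$$\chi_{L_k}(\theta)=1+\sum_{j=1}^k2\cos j\theta\quad\text{at a rotation by }\theta. \tag{1}$$
As $O(2)$-representations let $\Delta_p=\mathbb C$ with $t\cdot w=t^pw$, $s\cdot w=\bar w$, and let $\det=\mathbb R$ with $T$ trivial and $s=-1$. The line $L_k^T$ is spanned by the Legendre polynomial of degree $k$ in the axis coordinate, which $s$ reverses; so $s$ acts on it by $(-1)^k$, and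
$$L_k|_{O(2)}=\Delta_1\oplus\dots\oplus\Delta_k\oplus\begin{cases}\mathbb R&k\text{ even}\\ \det&k\text{ odd.}\end{cases}\tag{2}$$

These facts already give the lower bound for $\kappa$.

*Proof of $\kappa\ge\frac45$ in Theorem 2(b).* We test an isovariant map on two solvable groups. Let $f:V\to W$ be $G$-isovariant. Restricting $f$ to $V_G$ and projecting to $W_G$ preserves isovariance, since dropping a fixed coordinate does not change isotropy. So assume $V=\bigoplus a_kL_k$, $W=\bigoplus b_kL_k$ with $k\ge1$. Put $s(V)=\sum ka_k$, $a_o=\sum_{k\text{ odd}}a_k$, $a_e=\sum_{k\text{ even}}a_k$, and similarly $s(W),b_o,b_e$.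

Since $f$ is $T$-isovariant and $T$ is a Borsuk–Ulam group, $2s(V)\le2s(W)$. The restriction $f^T:V^T\to W^T$ is isovariant for $O(2)/T=\mathbb Z/2$, which acts on $L_k^T$ by $(-1)^k$; so $a_o\le b_o$. Finally $s(V)\ge a_o+2a_e$. Hence
$$\dim V=2s(V)+a_o+a_e\le\tfrac52s(V)+\tfrac12a_o\le\tfrac52s(W)+\tfrac12b_o\le\tfrac54\big(2s(W)+b_o+b_e\big)=\tfrac54\dim W.\qquad\square$$

How could an example look? Consider $V=2L_2$ and $W=L_4$, of dimensions $10$ and $9$. Both tests above are passed ($4\le4$ and $0\le0$). But restrict to $C_3\subset T$, a solvable group. The weights divisible by $3$ are $0$ in $L_2$ and $0,\pm3$ in $L_4$. So $\dim V-\dim V^{C_3}=10-2=8$ while $\dim W-\dim W^{C_3}=9-3=6$. There is no isovariant map $2L_2\to L_4$. An example must pass the test at every solvable subgroup, finite ones included.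

## 4. A pair of dimensions $725$ and $724$ that every proper subgroup accepts

Put $(p_1,p_2,p_3,p_4)=(59,61,119,121)$. These are odd and pairwise coprime ($59,61$ are primes, $119=7\cdot17$, $121=11^2$), and each is $\equiv\pm1\pmod{60}$. Define
$$V^b=3L_1\oplus\bigoplus_{i=1}^4L_{p_i-1},\qquad W^b=\bigoplus_{i=1}^4L_{p_i}.$$
Since $\sum p_i=360$, $\dim V^b=9+\sum(2p_i-1)=725$ and $\dim W^b=\sum(2p_i+1)=724$.

*Finite groups whose element orders divide $60$.* Let $H\le G$ be such a group. Its rotation angles $\theta$ are multiples of $2\pi/60$, so $\cos p_i\theta=\cos\theta$, and by (1) $\chi_{L_{p_i}}-\chi_{L_{p_i-1}}=2\cos p_i\theta=2\cos\theta=\chi_{L_1}-1$ on $H$. Summing over $i$ and subtracting $3\chi_{L_1}$ gives $\chi_{W^b}-\chi_{V^b}=\chi_{L_1}-4$, that is,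
$$W^b\oplus\mathbb R^4\cong V^b\oplus L_1\quad\text{as $H$-representations.}\tag{3}$$
So $W^b$ contains every *nontrivial* irreducible at least as often as $V^b$; what is missing is trivial summands. By Lemma 3 there is a linear $H$-isovariant map $V^b\to W^b$. This covers $S_4$ and $A_5$.

*The group $O(2)$.* As the $p_i$ are odd, (2) gives
$$V^b=\mathbb R^4\oplus C\oplus A,\quad W^b=C\oplus B,\qquad A=3\Delta_1,\quad B=\bigoplus_{i=1}^4\Delta_{p_i}\oplus\det,\tag{4}$$
with $C=3\det\oplus\bigoplus_i(\Delta_1\oplus\dots\oplus\Delta_{p_i-1})$. Given an $O(2)$-isovariant map $\Phi:A\to B$, the map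
$$f^b(r,c,a)=(c,\Phi(a)) \tag{5}$$
is $O(2)$-isovariant $V^b\to W^b$, because $O(2)$ fixes $r$. Note that $\dim A=6<9=\dim B$, so $\Phi$ raises dimension; the gain comes from the four trivial lines. But $\Phi$ cannot be linear, as $A$ and $B$ have no common summand. Section 8 constructs $\Phi$. For later: if $H\subset O(2)$ is finite with element orders dividing $60$, then $\Delta_{p_i}|_H\cong\Delta_1|_H$, because the characters agree on rotations and reflections have trace $0$ on both. Hence
$$B|_H\cong A|_H\oplus(\Delta_1\oplus\det)|_H .\tag{6}$$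

Granting $\Phi$, there is an $H$-isovariant map $V^b\to W^b$ for every proper closed $H$. The obvious next thing is to make one of these maps $G$-equivariant by averaging. This stops at once. The average of a linear map lies in $\mathrm{Hom}_G(V^b,W^b)$, and this space is $0$: the summands of $V^b$ are $L_1,L_{58},L_{60},L_{118},L_{120}$, those of $W^b$ are $L_{59},L_{61},L_{119},L_{121}$. Averaging destroys everything.

## 5. Gluing local isovariant maps over a sphere

Instead of averaging, let the point $v$ itself choose which map is applied to it, and record the choice in the target.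

**Lemma 4.** Let $V,W',U$ be $G$-representations, $e:S(V)\to S(U)$ a $G$-map, and $F:S(U)\times V\to W'$, $(u,v)\mapsto F_u(v)$, a continuous map with $F_{gu}(gv)=gF_u(v)$ such that $F_u$ is $G_u$-isovariant for each $u\in S(U)$. Then
$$f(0)=0,\qquad f(\lambda v)=\lambda\big(F_{e(v)}(v),e(v)\big)\quad(|v|=1,\ \lambda>0)$$
is a $G$-isovariant map $V\to W'\oplus U$.

*Proof.* $f$ is continuous, at $0$ because $F$ is bounded on the compact set $S(U)\times S(V)$. It is equivariant: $f(gv)=(F_{ge(v)}(gv),ge(v))=gf(v)$. Hence $G_x\subseteq G_{f(x)}$. Let $|v|=1$, $u=e(v)$ and $g\in G_{f(v)}$. The second coordinate gives $gu=u$, so $g\in G_u$. The first gives $gF_u(v)=F_u(v)$. As $F_u$ is $G_u$-isovariant, $gv=v$. Positive multiples have the same isotropy, and $G_0=G=G_{f(0)}$. $\square$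

So $F_u$ need only respect the smaller group $G_u$. If $U^G=0$, all $G_u$ are proper, and Section 4 shows that for these there is hope of lowering dimension. The price is $\dim U$, paid once. If $U$ stays fixed while we use many copies of $V^b$ and $W^b$, the gain of $1$ per copy wins.

The expensive ingredient is $e$. For the group $\mathbb Z/2$ with $U$ the sign representation, $S(U)=S^0$ has trivial isotropy and $F=0$ is allowed, but a $\mathbb Z/2$-map $S(V)\to S^0$ with $V^{\mathbb Z/2}=0$ exists only if $\dim V\le1$. For $\mathrm{SO}(3)$ we shall find one $U$ that receives maps from $S(V)$ for *every* $V$ with $V^G=0$.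

## 6. The representation $U=3L_6$

For Lemma 4 we need $U^G=0$, and a map $e$ out of arbitrary $S(V)$ requires $U^H\ne0$ for all proper $H$, so for $H=O(2),S_4,A_5$. By (1), $\chi_{L_6}(\theta)=\sin\frac{13\theta}2/\sin\frac\theta2$ for $\theta\ne0$. This is $1$ at $\pi$ and at $2\pi/3$, and $-1$ at $\pi/2$. Its values at $2\pi/5$ and $4\pi/5$ add up to $2+2\sum_{j=1}^{6}(\cos\frac{2\pi j}5+\cos\frac{4\pi j}5)=2-1-1-1-1+4-1=1$. Counting elements,
$$\dim L_6^{S_4}=\tfrac1{24}(13+9+8-6)=1,\qquad\dim L_6^{A_5}=\tfrac1{60}(13+15+20+12)=1,$$
and $\dim L_6^T=\dim L_6^{O(2)}=1$ by (2). Put $U=3L_6$; then $\dim U=39$ and $\dim S(U)=38$.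

**Proposition 5.** (i) $U^G=0$, and for every proper closed $H$, $S(U^H)$ is a sphere of dimension $\ge2$. (ii) $U^T=U^{O(2)}$; an infinite isotropy group $G_u$, $u\in S(U)$, is conjugate to $O(2)$. (iii) If $G_u$ is finite, its elements have order $\le6$; in particular their orders divide $60$.

*Proof.* (i) $H$ is conjugate into $O(2)$, $S_4$ or $A_5$, so $L_6^H\ne0$, and $\dim U^H=3\dim L_6^H\ge3$. (ii) The first equality is the dimension count above. If $G_u$ is infinite it contains, after conjugation, $T$. Then $u\in U^T=U^{O(2)}$, so $G_u\supseteq O(2)$, and equality holds since $G_u\ne G$. (iii) Let $G_u$ contain an element of order $n\ge7$; after conjugation $C_n\subset G_u$ with $C_n\subset T$. The only weight of $L_6$ divisible by $n$ is $0$, so $U^{C_n}=U^T$, and $G_u\supseteq T$ is infinite. $\square$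

Formulas (3) and (6) therefore hold for all finite isotropy groups $H$ of $S(U)$ (those contained in $O(2)$, for (6)).

## 7. A $G$-map $S(V)\to S(U)$ for every $V$ with $V^G=0$

Build $e$ cell by cell. Over a cell $G/H\times D^{j+1}$ one must extend a map $S^j\to S(U^H)$. This is possible as long as $j<\dim S(U^H)$. But $\dim S(V)$ will be far larger than $38$, and from $j=\dim S(U^H)$ on the map may be essential, already because $\pi_m(S^m)=\mathbb Z$. At this point plain obstruction theory stops.

The way out is to find a $G$-map $\varphi:S(U)\to S(U)$ whose restriction to every $S(U^H)$ is null-homotopic. Composing with $\varphi$ before each extension kills the obstruction. For $\mathbb Z/2$ and a sign representation there is no such $\varphi$, since odd self-maps of spheres have odd degree. For $\mathrm{SO}(3)$ the degree congruences turn out to be compatible with all degrees being zero. Here are the congruences.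

**Lemma 6.** (i) Let $P$ have prime order $p$, let $E$ be an orthogonal $P$-representation with $\dim E^P\ge2$, and $\psi:S(E)\to S(E)$ a $P$-map. Then $\deg\psi\equiv\deg\psi^P\pmod p$. (ii) If $E$ is a $T$-representation with $\dim E^T\ge2$ and $\psi:S(E)\to S(E)$ is a $T$-map, then $\deg\psi=\deg\psi^T$.

*Proof.* We compare $\psi$ with a map of known degree. Let $\psi'=\psi^P*\mathrm{id}$ on $S(E)=S(E^P)*S(E_P)$ (in case (ii), $\psi^T*\mathrm{id}$ on $S(E^T)*S(E_T)$). It is equivariant, agrees with $\psi$ on the fixed sphere, and is an iterated suspension of $\psi^P$ (resp. $\psi^T$), so it has the same degree as that map.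

(i) Let $n=\dim S(E)$. The cells outside $S(E^P)$ are free, $P\times D^j$ with $j\le n$. A homotopy over such a cell, given on its boundary, is obstructed by an element of $\pi_j(S^n)$, which is $0$ for $j<n$. So, using homotopy extension, $\psi$ is $P$-homotopic rel $S(E^P)$ to a map $\psi''$ that agrees with $\psi'$ on the union of $S(E^P)$ and the $(n-1)$-skeleton. Then $\deg\psi''-\deg\psi'$ is the sum of the differences in $\pi_n(S^n)=\mathbb Z$ over the $n$-cells, oriented as in $S(E)$. If the difference on a cell $D$ is $\delta$, then on $gD$ it is $\det(g)\,\delta\,\det(g)^{-1}=\delta$, because both maps commute with $g$, which changes the orientation of source and target by the same sign. Each free orbit of cells contributes $p\delta$.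

(ii) A cell outside $S(E^T)$ has the form $T/C\times D^j$ with $C$ finite. As $T$ is abelian, its open cell lies in the $T$-invariant sphere $S(E^C)$, so $1+j\le\dim S(E^C)$. The obstructions to a $T$-homotopy $\psi\simeq\psi'$ rel $S(E^T)$ lie in $\pi_j(S(E^C))=0$. So $\deg\psi=\deg\psi'=\deg\psi^T$. $\square$

We shall control $\varphi$ only at isotropy groups of $S(U)$, but need it at all subgroups. The next lemma bridges this.

**Lemma 7.** Let $K$ be a proper closed noncyclic subgroup, not conjugate to $T$. Let $K'\supseteq K$ be the pointwise stabilizer of $U^K$. Then $U^{K'}=U^K$, and $K'$ is an isotropy group on $S(U)$.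

*Proof.* $K'$ fixes $U^K$, and $K\subseteq K'$; so $U^{K'}=U^K\ne0$, and $K'$ is proper because $U^G=0$. Suppose $K'$ is not an isotropy group. Then every nonzero vector of $U^{K'}$ has an isotropy group $L\supsetneq K'$, so $U^{K'}$ is the union of the subspaces $U^L$ over such $L$. Each is proper: $U^L=U^{K'}=U^K$ would mean that $L$ fixes $U^K$, so $L\subseteq K'$.

We show that only finitely many $L$ occur. There are finitely many conjugacy classes of isotropy groups. For a fixed $L$, the conjugates $gLg^{-1}\supseteq K'$ are indexed by points $gL$ of the compact manifold $(G/L)^{K'}$. Its tangent space at $gL$ is $(\mathfrak g/\mathrm{Ad}(g)\mathfrak l)^{K'}$, a quotient of $\mathfrak g^{K'}$ since $K'$ is compact. Now $\mathfrak g\cong L_1=\mathbb R^3$, and a group fixing a nonzero vector of $\mathbb R^3$ is conjugate into $T$, hence cyclic or conjugate to $T$. So $\mathfrak g^{K'}\subseteq\mathfrak g^K=0$, and $(G/L)^{K'}$ is finite.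

A real vector space is not a finite union of proper subspaces: contradiction. $\square$

**Proposition 8.** There is a $G$-map $\varphi:S(U)\to S(U)$ such that $\varphi^H:S(U^H)\to S(U^H)$ is null-homotopic for every proper closed $H$.

*Proof.* The spheres $S(U^H)$ have dimension $\ge2$, so by Hopf it suffices that $\deg\varphi^H=0$.

**Step 1: the map exists.** Order the isotropy classes $(H_1),\dots,(H_r)$ of $S(U)$ so that larger groups come first. Let $X_i$ be the subcomplex of points with isotropy type among $(H_1),\dots,(H_i)$. Suppose $\varphi$ is defined on $X_{i-1}$. Put $L=H_i$ and $m=\dim S(U^L)$. A point fixed by $L$ has isotropy $L$ or a strictly larger group, so $X_i^L=S(U^L)$. The new cells are $G/L\times D^j$. Passing to $L$-fixed points, extending $\varphi$ means extending a $WL$-map from $X_{i-1}^L$ to $S(U^L)$, with values in $S(U^L)=S^m$, over free cells $WL\times D^j$. These lie in $S(U^L)$, so $j\le m-\dim WL\le m$, and $\pi_{j-1}(S^m)=0$. There is no obstruction.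

**Step 2: how the degree can be changed.** Let $L=H_i$ be noncyclic. It is not conjugate to $T$ by Proposition 5(ii), so $WL$ is finite by (F1). The points with isotropy exactly $L$ form a nonempty open subset of $S^m$ which is a finite union of open free cells, so some have dimension $m$. Changing the extension on one orbit of $m$-cells, rel boundary, changes $\deg\varphi^L$ by any prescribed multiple of $|WL|$: as in Lemma 6(i), the $|WL|$ cells of the orbit contribute equally, since $WL$ acts on source and target by the same representation. So we can arrange $\deg\varphi^L=0$ provided that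
$$\deg\varphi^L\equiv0\pmod{|WL|}.\tag{7}$$

**Step 3: the congruence (7).** Assume that the noncyclic isotropy groups treated earlier have degree $0$. Let $K\supsetneq L$ be proper closed. Then $K$ is noncyclic and not conjugate to $T$, since it contains the noncyclic group $L$, and subgroups of $T$ other than $T$ itself are cyclic. By Lemma 7, $U^K=U^{K'}$ with $K'\supsetneq L$ a noncyclic isotropy group, treated earlier. (Degrees are the same for conjugate groups, as $\varphi^{gK'g^{-1}}=g\varphi^{K'}g^{-1}$.) Hence $\deg\varphi^K=0$. Now go through the cases.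

* $L\sim O(2),S_4,A_5$: $WL=1$, nothing to show.
* $L\sim A_4$: $WL=S_4/A_4$ has order $2$ and acts on $E=U^L$ with fixed space $U^{S_4}$, of dimension $\ge3$. As $\deg\varphi^{S_4}=0$, Lemma 6(i) gives (7).
* $L\sim\mathbb D_n$, $n\ge3$: $WL=\mathbb D_{2n}/\mathbb D_n$ has order $2$ with fixed space $U^{\mathbb D_{2n}}$, where the degree is $0$. Lemma 6(i) gives (7).
* $L\sim\mathbb D_2$: $WL=S_4/\mathbb D_2\cong S_3$ has order $6$. Its subgroups $A_4/\mathbb D_2$ and $\mathbb D_4/\mathbb D_2$ give $\deg\varphi^L\equiv\deg\varphi^{A_4}=0\pmod3$ and $\deg\varphi^L\equiv\deg\varphi^{\mathbb D_4}=0\pmod2$.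

So all noncyclic isotropy groups get degree $0$. For cyclic $L$ extend arbitrarily.

**Step 4: all proper closed $K$.** If $K$ is noncyclic and not conjugate to $T$, Lemma 7 gives $\deg\varphi^K=\deg\varphi^{K'}=0$. Otherwise we may assume $K\subseteq T$. Then $T$ acts on $U^K$, and Lemma 6(ii) gives $\deg\varphi^K=\deg\varphi^T$, which equals $\deg\varphi^{O(2)}=0$ because $U^T=U^{O(2)}$. $\square$

**Corollary 9.** If $V^G=0$, there is a $G$-map $e:S(V)\to S(U)$.

*Proof.* All isotropy groups $H$ of $S(V)$ are proper, so $S(U^H)\neq\emptyset$ and there is a $G$-map on the $0$-skeleton. Let $\psi$ be a $G$-map from the $j$-skeleton to $S(U)$. Over a cell $G/H\times D^{j+1}$, the map $\varphi\circ\psi$ has boundary values $S^j\to S(U^H)\xrightarrow{\varphi^H}S(U^H)$, which is null-homotopic. So $\varphi\circ\psi$ extends to the $(j+1)$-skeleton. Iterate up to $\dim S(V)$. $\square$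

## 8. An $O(2)$-isovariant map $3\Delta_1\to\Delta_{p_1}\oplus\dots\oplus\Delta_{p_4}\oplus\det$

**Proposition 10.** Let $p_1,\dots,p_4>1$ be odd and pairwise coprime. There is an $O(2)$-isovariant map
$$\Phi:3\Delta_1\to Y:=\Delta_{p_1}\oplus\Delta_{p_2}\oplus\Delta_{p_3}\oplus\Delta_{p_4}\oplus\det=\mathbb C^4\oplus\mathbb R.$$

One may ask why four weights. With $n$ of them, restrict to $C_{p_1}\subset T$. It fixes no nonzero vector of $3\Delta_1$, fixes $\Delta_{p_1}\oplus\det$, and by coprimality fixes no nonzero vector of the other $\Delta_{p_i}$. Since $C_{p_1}$ is a Borsuk–Ulam group, $6\le2(n-1)$, so $n\ge4$.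

It suffices to find an isovariant $h:S^5=S(\mathbb C^3)\to Y$ and to put $\Phi(z)=|z|\,h(z/|z|)$, $\Phi(0)=0$.

**Isotropy in $Y$ and in $S^5$.** Let $y=(w,\tau)\in Y$. If two coordinates $w_i,w_k$ are nonzero, $t\in T_y$ satisfies $t^{p_i}=t^{p_k}=1$, so $t=1$. If at most $w_i$ is nonzero, $T_y\supseteq C_{p_i}\ne1$. Let $Y_1$ be the set where at most one $w_i$ is nonzero, a union of four subspaces of dimension $3$, that is, of codimension $6$. Every reflection in $O(2)$ is $\xi^2s$ with $\xi\in T$. It sends $w_i$ to $\xi^{2p_i}\bar w_i$ and $\tau$ to $-\tau$, so it fixes $y$ iff $\xi^{-p_i}w_i\in\mathbb R$ for all $i$ and $\tau=0$. So $y$ is fixed by some reflection iff $y\in Y_2:=T\cdot(\mathbb R^4\times0)$. Put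
$$Y'=Y\setminus Y_1,\qquad Y_{fr}=Y\setminus(Y_1\cup Y_2);$$
$Y_{fr}$ is the set of points with trivial isotropy.

For $z\in S^5$ we have $T_z=1$, and $\xi^2s$ fixes $z$ iff $\xi^{-1}z\in\mathbb R^3$. With $B(z)=\sum z_j^2$, this implies $|B(z)|=1$. So $O(2)$ acts freely on $\{|B|<1\}$. On the remaining set $T\cdot S^2$ an obvious isovariant candidate is $t x\mapsto t\cdot l(x)$ with $l:\mathbb R^3\to\mathbb R^4$ linear and in general position. We shall thicken it to a neighbourhood by a formula, and extend over the free part by topology.

**The function $|B|$.** We have $B(tz)=t^2B(z)$ for $t\in T$. If $B(z)\ne0$, there is $t\in T$, unique up to sign, with $t^{-2}B(z)>0$. Write $t^{-1}z=x+iy$. Since $B(x+iy)=|x|^2-|y|^2+2i\,x\cdot y$, we get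
$$z=t(x+iy),\qquad x\perp y,\quad|x|>|y|,\quad|B(z)|=|x|^2-|y|^2.\tag{8}$$
If moreover $|B(z)|<1$, then $y\ne0$ and $t^{-1}z=\cos\alpha\,\hat x+i\sin\alpha\,\hat y$ with $\hat x,\hat y$ orthonormal and $0<\alpha<\frac\pi4$. Varying $\alpha$ gives a curve in $S^5$ along which $|B|=\cos2\alpha$. Two consequences follow.

* $|B|$ has no critical points in $\{0<|B|<1\}$. So for $0<\beta<1$ the set $\{|B|\le\beta\}$ is a compact smooth $5$-manifold with boundary $\{|B|=\beta\}$.
* $\{|B|\le\beta\}$ is connected. Letting $\alpha$ increase to $\frac\pi4$ joins each of its points, inside the set, to a point of $\{B=0\}\cap S^5=\{x+iy:x\perp y,|x|=|y|=2^{-1/2}\}\cong\mathrm{SO}(3)$, which is connected.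

**Step 1: a formula on $\{|B|\ge\frac14\}$.** *Purpose: to define $h$ near the non-free points.* Let $l_1,l_2,l_3$ be the coordinates of $\mathbb R^3$ and $l_4=l_1+l_2+l_3$; any three are independent. For $\varepsilon>0$ and $z=t(x+iy)$ as in (8) put
$$h(z)=\Big(\big(t^{p_i}(l_i(x)+i\varepsilon p_il_i(y))\big)_{i=1}^4,\ 0\Big).\tag{9}$$
The reason for the factor $p_i$: the orbit direction at $l(x)$ is $(ip_jl_j(x))_j$, and the direction $iy$ is sent to $\varepsilon$ times the analogous vector for $y$; for $y\ne0$ orthogonal to $x$ these two are independent, because $l=(l_1,\dots,l_4)$ is injective.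

As the $p_i$ are odd, replacing $(t,x,y)$ by $(-t,-x,-y)$ does not change (9). So $h$ is well defined and smooth on $\{B\ne0\}$. It is $T$-equivariant, and $z\mapsto\bar z$ replaces $(t,x,y)$ by $(\bar t,x,-y)$, which conjugates (9). So $h$ is $O(2)$-equivariant.

*Claim: for small $\varepsilon$, $h$ is isovariant on $\{|B|\ge\frac14\}$.* By equivariance take $t=1$. Since $x\ne0$, at most two $l_i(x)$ vanish, so at least two coordinates of $h(z)$ are nonzero and $T_{h(z)}=1$. The reflection $e^{2i\theta}s$ fixes $h(z)$ iff
$$\mathrm{Im}\big[e^{-ip_i\theta}(l_i(x)+i\varepsilon p_il_i(y))\big]=0\quad(i=1,\dots,4).\tag{10}$$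
We show that for small $\varepsilon$ this forces $y=0$ and $\theta\in\pi\mathbb Z$. Then the reflection is $s$, and it fixes $z=x$.

Otherwise there are counterexamples $(x_m,y_m,\theta_m)$ with $\varepsilon_m\to0$, $\theta_m\in[0,2\pi]$. We have $|x_m|^2+|y_m|^2=1$ and $|x_m|^2-|y_m|^2\ge\frac14$, so $|x_m|^2\ge\frac58$. Pass to subsequences with $x_m\to x$, $\theta_m\to\theta$. In the limit, (10) becomes $l_i(x)\sin p_i\theta=0$ for all $i$. Two of the $l_i(x)$ are nonzero and the corresponding $p_i$ are coprime, so $\theta\in\pi\mathbb Z$. Shifting all $\theta_m$ by a fixed multiple of $\pi$ only changes signs in (10), so assume $\theta_m\to0$. Then (10) reads $\varepsilon_mp_il_i(y_m)=l_i(x_m)\tan p_i\theta_m$, hence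
$$\varepsilon_ml_i(y_m)=l_i(x_m)\tan\theta_m\,(1+O(\theta_m^2)).$$
Let $|l(v)|\ge c_0|v|$ with $c_0>0$. Since $x_m\perp y_m$,
$$c_0|\tan\theta_m||x_m|\le c_0|\varepsilon_my_m-\tan\theta_m\,x_m|\le|l(\varepsilon_my_m-\tan\theta_m\,x_m)|\le c_1\theta_m^2|\tan\theta_m|$$
with a constant $c_1$. As $|x_m|\ge\sqrt{5/8}$, for large $m$ this forces $\theta_m=0$. Then $l(y_m)=0$ and $y_m=0$, so this was no counterexample. Fix such an $\varepsilon$.

**Step 2: extension into $Y'$, and the bad set.** *Purpose: to extend $h$ over the free part at the cost of finitely many bad orbits.* $Y'$ is $4$-connected: a map of a disc of dimension $\le5$ can be moved off the subspaces of codimension $6$. The set $\{|B|\le\frac14\}$ is a compact free $O(2)$-manifold of dimension $5$; relative to its boundary it has only cells $O(2)\times D^j$ with $j\le4$. So $h$ extends from $\{|B|\ge\frac14\}$ to a continuous $O(2)$-map $S^5\to Y'$. By Step 1, $h$ maps $\{\frac14\le|B|<1\}$ into $Y_{fr}$.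

What we want is an extension into $Y_{fr}$. The set $Y_2$ has dimension $5$, codimension $4$, so $Y_{fr}$ is $2$-connected. Cells with $j\le3$ make no trouble, but for $j=4$ there are obstructions in $\pi_3(Y_{fr})$, and Step 4 will show that this group is $\mathbb Z$. This is where obstruction theory alone stops. We measure the obstruction by counting intersections with $Y_2$.

*The submanifold $M:=Y_2\setminus Y_1$.* It is an $O(2)$-invariant connected submanifold of $Y'$, closed in $Y'$, of codimension $4$. To see this consider
$$T\times\big(\mathbb R^4\setminus\textstyle\bigcup\text{axes}\big)\to Y',\qquad(t,a)\mapsto t\cdot a=(t^{p_i}a_i)_i .$$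

* It is proper, being the restriction of the proper map $T\times\mathbb R^4\to Y$ to the preimage of $Y'$.
* It is an immersion, since $\frac{d}{d\phi}\big|_0e^{i\phi}\cdot a=v_a:=(ip_ja_j)_j\notin\mathbb R^4$.
* If $t\cdot a=a'$ with $a,a'$ real, then $t^{2p_i}=1$ for two coprime $p_i$, so $t=\pm1$ and $a'=\pm a$. So the map is injective modulo the free involution $(t,a)\sim(-t,-a)$.

Hence the quotient is embedded as a closed submanifold with image $M$. It is connected because $\mathbb R^4$ minus the axes is, and $s(t\cdot a)=\bar t\cdot a$ shows invariance under $s$.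

*Smoothing.* Let $P=\{|B|\le\frac13\}$, on which $O(2)$ acts freely. $O(2)$-maps $P\to Y$ are the sections of the vector bundle $P\times_{O(2)}Y\to P/O(2)$, and $Y'\subset Y$, $Y_{fr}\subset Y'$ are open. Choose a smooth $O(2)$-map $h':P\to Y$ uniformly close to $h|_P$, and a smooth function $\beta$ of $|B|$ that vanishes near $\{|B|\le\frac14\}$ and is $1$ near $\{|B|\ge\frac13\}$. Replace $h|_P$ by $\beta h+(1-\beta)h'$. It is smooth, since $h$ is smooth where $\beta\ne0$, and it is unchanged near $\partial P$. By compactness, if $h'$ is close enough to $h$, it still maps $P$ into $Y'$ and $\{\frac14\le|B|\le\frac13\}$ into $Y_{fr}$.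

*Transversality.* Choose finitely many smooth $O(2)$-maps $\zeta_k:P\to Y$, vanishing near $\partial P$, whose values span $Y$ at each point of $\{|B|\le\frac14\}$ (sections of the bundle above, cut off near $\partial P$). The map $(z,\lambda)\mapsto h(z)+\sum\lambda_k\zeta_k(z)$ is submersive in $\lambda$ over $\{|B|<\frac14\}$. By Sard's theorem, for almost all small $\lambda$ the map $h+\sum\lambda_k\zeta_k$ is transverse to $M$ on $\{|B|<\frac14\}$. For small $\lambda$ it still maps $P$ into $Y'$ and $\{\frac14\le|B|\le\frac13\}$ into $Y_{fr}$. Replace $h|_P$ by it.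

Now $h|_P$ is smooth, transverse to $M$, unchanged near $\partial P$, and the *bad set* $h^{-1}(M)\cap P$ lies in $\{|B|<\frac14\}$. It is compact, because $M$ is closed in $Y'$, and its image in the $4$-manifold $P/O(2)$ is a submanifold of codimension $4$. So it consists of finitely many $O(2)$-orbits. If it is empty, $h$ is isovariant and we are done.

**Step 3: the intersection number vanishes.** *Purpose: to collect the bad orbits into one integer $I$ and to compute it from the boundary.* $P/O(2)$ is a connected $4$-manifold with boundary, so the finitely many bad points of its interior lie in the interior of one smooth closed ball in the interior of $P/O(2)$. The principal bundle is trivial over the ball; lift the ball to $\tilde E\subset P$. Then $O(2)\times\tilde E\to P$ is an embedding and each bad orbit meets $\tilde E$ in exactly one point. As orbit directions are mapped into $TM$, $h|_{\tilde E}$ is transverse to $M$.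

*Orientations.* At $a\in\mathbb R^4\setminus\bigcup$axes we have $T_aM=\mathbb R^4\oplus\mathbb Rv_a$. Orient $Y/T_aM$ so that $v_a$ followed by this orientation is the standard orientation of $Y/\mathbb R^4=i\mathbb R^4\oplus\mathbb R=\mathbb R^5$. Transport these orientations by $T$. This is consistent: $t\cdot a\in\mathbb R^4$ only for $t=\pm1$, and $-1\in T$ acts on $Y/\mathbb R^4$ as $\mathrm{diag}(-1,-1,-1,-1,1)$, of determinant $+1$, and maps $v_a$ to $v_{-a}$. So $M$ is co-oriented, invariantly under $T$. Orient $\tilde E$ so that ($T$-direction, $\tilde E$) is the orientation of $S^5$. Let $I$ be the intersection number of $h|_{\tilde E}$ with $M$.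

*Claim: $I=0$.* Let $\sigma=(\mathrm{Im}\,h_1,\dots,\mathrm{Im}\,h_4,\tau\circ h):P\to\mathbb R^5$, that is, $h$ followed by $Y\to Y/\mathbb R^4$. Its zeros are the $z$ with $h(z)\in\mathbb R^4\times0$; they lie in bad orbits.

Let $z_1\in\tilde E$ be bad, $h(z_1)=t_1\cdot a$ with $a\in\mathbb R^4$, and $z_0=t_1^{-1}z_1$, so $h(z_0)=a$. Since $sa=a$, and $t\cdot a\in\mathbb R^4$ only for $t=\pm1$, the zeros of $\sigma$ in the orbit $O(2)z_1$ are exactly the four points $\pm z_0,\pm sz_0$, which are distinct as the action is free. We compare their indices.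

* At $z_0$ we have $T_{z_0}S^5=(T\text{-direction})\oplus T(t_1^{-1}\tilde E)$. The $T$-direction goes to $v_a$ under $d\sigma$. The map $T(t_1^{-1}\tilde E)\to Y/T_aM=\mathbb R^5/\mathbb Rv_a$ is an isomorphism whose sign is the local intersection number at $z_1$, because $T$ preserves all orientations involved. So $d\sigma$ is an isomorphism at $z_0$, with the same sign.
* At $-z_0=(-t_1)^{-1}z_1$ the same argument applies, with $h(z_1)=(-t_1)\cdot(-a)$.
* We have $\sigma\circ s=-\sigma$, and $\det(-\mathrm{Id}_5)=-1$. Also $s$ reverses the orientation of $S^5$, as complex conjugation on $\mathbb C^3$ has determinant $-1$. The two signs cancel: the index at $\pm sz_0$ equals that at $\pm z_0$.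

Hence the indices of all zeros of $\sigma$ add up to $4I$. This sum is the degree of $\sigma/|\sigma|:\partial P\to S^4$, where $\sigma\ne0$ on $\partial P$ since $h(\partial P)\subset Y_{fr}$. On $\partial P$ formula (9) holds, so $\tau\circ h=0$ there, and $\sigma/|\sigma|$ takes values in $S^3\subset S^4$. Its degree is $0$. So $4I=0$ and $I=0$.

**Step 4: removal of the bad orbits.** *Purpose: to turn $I=0$ into a map that misses $M$.* $M$ has codimension $4$ in the $4$-connected manifold $Y'$. By general position $(Y',Y_{fr})$, with $Y_{fr}=Y'\setminus M$, is $3$-connected and $Y_{fr}$ is simply connected. By relative Hurewicz, excision to a tubular neighbourhood, and the Thom isomorphism for the oriented normal bundle of the connected manifold $M$,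
$$\pi_4(Y',Y_{fr})\cong H_4(Y',Y_{fr})\cong H_0(M)=\mathbb Z.$$
A map $(D^4,S^3)\to(Y',Y_{fr})$ transverse to $M$ goes to its intersection number: by excision only small discs around its points over $M$ matter, and each represents $\pm$ the class of a normal disc. (As $Y'$ is $4$-connected, this also gives $\pi_3(Y_{fr})\cong\mathbb Z$, as announced.)

Since $I=0$, $h|_{\tilde E}$ is homotopic rel $\partial\tilde E$ to a map into $Y_{fr}$. Replace $h$ on $\tilde E$ by that map and extend equivariantly over $O(2)\tilde E\cong O(2)\times\tilde E$. Now $h$ maps $P$, where $O(2)$ acts freely, into $Y_{fr}$; on $\{|B|\ge\frac13\}$ it is the isovariant map of Step 1. So $h$ is isovariant. $\square$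

## 9. Spaces of isovariant linear maps

Let $H$ be a compact Lie group acting on $V,W'$. By Lemma 3 the linear $H$-isovariant maps form the space
$$\mathrm{Mono}_H(V,W')=\{\lambda:V\to W'\text{ linear, $H$-equivariant, injective on }V_H\}.$$
Example: for $H=\mathbb Z/2$, $V=\mathbb R^k\oplus a\,\mathrm{sgn}$ and $W'=b\,\mathrm{sgn}$, this is the space of injective linear maps $\mathbb R^a\to\mathbb R^b$; the summand $\mathbb R^k$ costs nothing in $W'$.

**Lemma 11.** Let $a_\chi,b_\chi$ be the multiplicities of the irreducible $\chi$ in $V$ and $W'$. If $b_\chi-a_\chi\ge39$ for all $\chi\ne1$ with $a_\chi>0$, then $\mathrm{Mono}_H(V,W')$ is nonempty and $38$-connected. If $H'\le H$ then $\mathrm{Mono}_H(V,W')\subseteq\mathrm{Mono}_{H'}(V,W')$.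

*Proof.* By Schur's lemma, $\mathrm{Mono}_H(V,W')$ is the product of the vector space $\mathrm{Hom}(V^H,W'^H)$ and of the spaces of injective $\mathbb F_\chi$-linear maps $\mathbb F_\chi^{a_\chi}\to\mathbb F_\chi^{b_\chi}$ over the nontrivial $\chi$, where $\mathbb F_\chi\in\{\mathbb R,\mathbb C,\mathbb H\}$ is the endomorphism field. A factor with $a_\chi=0$ is a point; the others are $38$-connected by (F3). For the last statement note that $V^H\subseteq V^{H'}$, so $V_{H'}\subseteq V_H$. $\square$

If a group $\Gamma$ acts on $V,W'$, let it act on $\mathrm{Hom}_{\mathbb R}(V,W')$ by $\lambda\mapsto g\lambda g^{-1}$.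

**Lemma 12.** Let $\Gamma$ be a compact Lie group acting on $V,W'$, and let $(X,X_0)$ be a relative $\Gamma$-CW complex with cells $\Gamma/H\times D^j$, $j\le38$, such that $\mathrm{Mono}_H(V,W')$ is $38$-connected for every occurring $H$. Then every $\Gamma$-map $X_0\to\mathrm{Hom}_{\mathbb R}(V,W')$ whose value at each $u$ lies in $\mathrm{Mono}_{\Gamma_u}(V,W')$ extends to such a map on $X$.

*Proof.* Extend cell by cell. The image $u$ of a point of $eH\times\partial D^j$ has $\Gamma_u\supseteq H$, so the value there lies in $\mathrm{Mono}_{\Gamma_u}\subseteq\mathrm{Mono}_H$ by Lemma 11. Extend over $D^j$ inside $\mathrm{Mono}_H$, and put $(gH,x)\mapsto g\lambda(x)g^{-1}$, which is well defined as $\lambda(x)$ is $H$-equivariant. Interior points have isotropy $gHg^{-1}$, and the value lies in $\mathrm{Mono}_{gHg^{-1}}$. $\square$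

## 10. The family $F_u$ over $S(U)$

We return to $G=\mathrm{SO}(3)$ and the $V^b,W^b$ of Section 4. Near points $u$ with $G_u\sim O(2)$ we must use $\Phi$. At points with finite $G_u$ linear maps are available. The task is to pass from one to the other, and Lemma 12 needs surplus multiplicity $39$. A fixed supplement $R$ and grouping the copies by $39$ provide this.

Let $\nu=39$ and $R_0=3\nu L_1$. Let $R_1$ be a $G$-representation with $R_1^G=0$ such that for each finite isotropy group $H$ of $S(U)$ every nontrivial irreducible real $H$-representation occurs at least $39$ times in $R_1|_H$. It exists: there are finitely many classes of such $H$, and by Peter–Weyl every irreducible real $H$-representation occurs in some $L_k|_H$, with $k\ge1$ if it is nontrivial; so sufficiently many copies of finitely many $L_k$ suffice. Let $R=R_0\oplus R_1$ and, for $K\ge1$,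
$$V=(V^b)^{K\nu},\qquad W'=(W^b)^{K\nu}\oplus R,\qquad W=W'\oplus U.\tag{11}$$
$R$, $U$, $\nu$ do not depend on $K$. We have $V^G=W^G=0$ and, as $\dim V^b-\dim W^b=1$,
$$\dim V-\dim W=K\nu-\dim R-39.\tag{12}$$

**Proposition 13.** With $V,W'$ as in (11) there is a continuous map $F:S(U)\times V\to W'$, $(u,v)\mapsto F_u(v)$, with $F_{gu}(gv)=gF_u(v)$, such that $F_u$ is $G_u$-isovariant for every $u\in S(U)$.

*Proof.*

**Step 1: the geometry of $S(U)$.** *Purpose: to separate infinite from finite isotropy.* Let $S_\infty\subset S(U)$ be the set of points with infinite isotropy group. By Proposition 5(ii) these groups are conjugate to $O(2)$, which is a maximal type on $S(U)$. So $S_\infty$ is a closed submanifold, and since $N(O(2))=O(2)$,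
$$S_\infty=G\times_{O(2)}S(U^{O(2)})\cong G/O(2)\times S^2.$$
Let $N$ be a closed $G$-tubular neighbourhood of $S_\infty$ with projection $\pi:N\to S_\infty$ and radial function $r:N\to[0,1]$; thus $S_\infty=r^{-1}(0)$, and $Z:=\partial N=r^{-1}(1)$. Composing $\pi$ with $S_\infty\to G/O(2)$ gives $N=G\times_{O(2)}N_0$, where $N_0$ is the preimage of $eO(2)$. For $u\in N_0$, $G_u$ fixes $eO(2)$, so $G_u\subseteq O(2)$. An $O(2)$-equivariant family over $N_0$ extends uniquely to a $G$-equivariant one over $N$, so on $N$ we work over $N_0$.

Put $Z_0=Z\cap N_0$. It is a compact $O(2)$-manifold with finite isotropy groups $O(2)_u=G_u$. Radial projection identifies $N_0\cap\{r\ge\frac12\}$ with $Z_0\times[\frac12,1]$, written $u\mapsto(\rho(u),r(u))$; it is $O(2)$-equivariant and preserves isotropy groups.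

**Step 2: the region $r\le\frac12$.** *Purpose: to treat infinite isotropy.* Put $F_u=f:=(f^b)^{K\nu}\oplus0$ with $f^b$ from (5) and $\Phi:A\to B$ from Proposition 10. It is $O(2)$-isovariant, hence $G_u$-isovariant.

**Step 3: a linear family on $Z_0$.** *Purpose: to have something linear to deform $\Phi$ into.* There is an $O(2)$-map $\ell:Z_0\to\mathrm{Hom}_{\mathbb R}(A^\nu,B^\nu)$ with $\ell_u\in\mathrm{Mono}_{G_u}(A^\nu,B^\nu)$ for all $u$. We apply Lemma 12 with $\Gamma=O(2)$ and $X_0=\emptyset$. The isotropy groups $H$ are finite isotropy groups of $S(U)$ contained in $O(2)$. If $\chi\ne1$ occurs in $A|_H$, it occurs in $\Delta_1|_H$, and (6) gives $b_\chi-a_\chi\ge\nu=39$. Cells have $j\le\dim Z_0\le38$.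

**Step 4: the region $\frac12\le r\le1$.** *Purpose: to replace $\Phi$ by $\ell$ without ever losing isovariance.* Split the $K\nu$ copies into $K$ groups of $\nu$ copies. By (4), over $O(2)$,
$$V=\mathbb R^{4K\nu}\oplus C^{K\nu}\oplus(A^\nu)^K,\qquad W'=C^{K\nu}\oplus(B^\nu)^K\oplus R_0\oplus R_1.$$
A straight homotopy from $\Phi^\nu$ to $\ell$ could pass through maps that are not isovariant. So we park a faithful copy of the group elsewhere during the change. Fix a linear $O(2)$-embedding $j:A^\nu=3\nu\Delta_1\to R_0=3\nu L_1$; it exists since $\Delta_1\subset L_1|_{O(2)}$. Keep the identity on $C^{K\nu}$, the zero map on $\mathbb R^{4K\nu}$ and the $R_1$-coordinate $0$, and change the $K$ groups one after another as $r$ runs from $\frac12$ to $1$. On the current group use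
$$a\mapsto\big(\alpha\,\Phi^\nu(a)+\beta\,\ell_{\rho(u)}(a),\ \gamma\,j(a)\big)\in B^\nu\oplus R_0,\tag{13}$$
where $(\alpha,\beta,\gamma)$, a function of $r$ only, runs along the polygonal path
$$(1,0,0)\to(1,0,1)\to(0,0,1)\to(0,1,1)\to(0,1,0).$$
The other groups stay at $\Phi^\nu$ (not yet changed) or $\ell_{\rho(u)}$ (already changed), and the $R_0$-coordinate of the whole map is the $\gamma j$ of the current group. So one $R_0$ serves all groups. The family is continuous, $O(2)$-equivariant, and agrees with Step 2 at $r=\frac12$.

Each $F_u$ is $G_u$-isovariant. The map (13) is: if $\gamma>0$, it is $G_u$-equivariant and its component $\gamma j$ is an equivariant embedding; if $\gamma=0$, it is $\Phi^\nu$, or $\ell_{\rho(u)}\in\mathrm{Mono}_{G_u}$, and Lemma 3 applies. So on $C^{K\nu}\oplus(A^\nu)^K$ we have a product of $G_u$-isovariant maps, and $G_u\subseteq O(2)$ acts trivially on $\mathbb R^{4K\nu}$.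

At $r=1$ the map is the linear map $0\oplus\mathrm{id}_{C^{K\nu}}\oplus\ell_u^K$. It is injective on $V_{G_u}=(C^{K\nu})_{G_u}\oplus\big((A^\nu)_{G_u}\big)^K$, so it lies in $\mathrm{Mono}_{G_u}(V,W')$.

**Step 5: the rest of $S(U)$.** *Purpose: to extend over the finite isotropy part by linear maps.* Let $Q=S(U)\setminus\{r<1\}$, a compact $G$-manifold with boundary $Z$ and finite isotropy groups. Step 4 gives a $G$-map $Z\to\mathrm{Hom}_{\mathbb R}(V,W')$ with value at $u$ in $\mathrm{Mono}_{G_u}(V,W')$. Relative cells $G/H\times D^j$ of $(Q,Z)$ have $j\le38$. By (3), for every $\chi\ne1$,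
$$b_\chi-a_\chi=K\nu\cdot\mathrm{mult}_\chi(L_1)+\mathrm{mult}_\chi(R)\ge39,$$
the last inequality by the choice of $R_1$. The deficit of $4K\nu$ *trivial* summands in (3) does not matter, since $\mathrm{Mono}_H$ puts no condition on $V^H$: this is where the dimension is gained. By Lemmas 11 and 12 the family extends over $Q$, and by Lemma 3 all $F_u$ are $G_u$-isovariant. $\square$

## 11. Proofs of Theorem 1 and of the rest of Theorem 2

*Proof of Theorem 1.* Let $V,W',W$ be as in (11), $e:S(V)\to S(U)$ from Corollary 9 and $F$ from Proposition 13. Lemma 4 gives a $G$-isovariant map $f:V\to W'\oplus U=W$ with $V^G=W^G=0$. By (12), $\dim V-\dim W=K\nu-\dim R-39$, where only $K$ varies. This is positive for large $K$, so $\mathrm{SO}(3)$ is not a Borsuk–Ulam group.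

To get exactly $d\ge1$, choose $K$ with $q:=K\nu-\dim R-39-d\ge6$. Every integer $q\ge6$ is a sum of numbers from $\{3,5,7\}=\{\dim L_1,\dim L_2,\dim L_3\}$: write $6=3+3$, $7=7$, $8=3+5$, and then add $3$'s. Add the corresponding representation to $W$ and compose $f$ with the inclusion, which is isovariant. The difference of dimensions becomes $d$, and the new target still has no nonzero $G$-fixed vector. $\blacksquare$

*Proof of Theorem 2(a).* Let $\pi:\Gamma\to\mathrm{SO}(3)$ be surjective. Pull back $V,W,f$ from Theorem 1 along $\pi$. Then $\Gamma_x=\pi^{-1}(G_x)=\pi^{-1}(G_{f(x)})=\Gamma_{f(x)}$, and $V^\Gamma=V^G=0$, $W^\Gamma=W^G=0$. So $\Gamma$ is not a Borsuk–Ulam group.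

Let $\Gamma$ be compact and connected with an ideal $\mathfrak i\cong\mathfrak{su}(2)$ in its Lie algebra. The adjoint action on $\mathfrak i$ is a homomorphism from $\Gamma$ to $GL(\mathfrak i)$. The Lie algebra of its image contains $\mathrm{ad}\,\mathfrak i$ and consists of derivations of $\mathfrak i$, and all derivations of $\mathfrak{su}(2)$ are inner. So the image is the connected group with Lie algebra $\mathrm{ad}\,\mathfrak{su}(2)$, that is, $\mathrm{Inn}(\mathfrak{su}(2))\cong\mathrm{SO}(3)$. The groups $SU(2)$, $U(2)$, $SO(4)$ are of this type, and $O(3)=SO(3)\times\{\pm1\}$ projects onto $\mathrm{SO}(3)$. $\blacksquare$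

*Proof of Theorem 2(b).* The bound $\kappa\ge\frac45$ was proved in Section 3. For the upper bound, apply the definition of $\kappa$ to the maps $f:V\to W$ above:
$$\kappa\le\frac{\dim W}{\dim V}=\frac{724K\nu+\dim R+39}{725K\nu}\longrightarrow\frac{724}{725}\qquad(K\to\infty).\qquad\blacksquare$$
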